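# The common kernel of two down operators on the divided polynomial algebra

## One variable suggests degree $n$, two variables refute it

Let $W(n)=\mathbb Z[x_1,\dots,x_n]$, graded by total degree with each $x_i$ of degree $1$, and for $k\ge 1$ let
$$D_k=\sum_{i=1}^n x_i^{k+1}\frac{\partial}{\partial x_i},\qquad D_k(x^b)=\sum_{i=1}^n b_i\,x^{b+ke_i}, \tag{1}$$
where $x^b=x_1^{b_1}\cdots x_n^{b_n}$ and $e_i$ is the $i$-th unit vector. So $D_k$ raises degree by $k$.

**Definition (divided polynomial algebra, down operators).** $W^*(n)$ is the graded dual of $W(n)$. In each degree it is the free $\mathbb Z$-module on the divided monomials $x_1^{(b_1)}\cdots x_n^{(b_n)}$, the basis dual to the monomials $x_1^{b_1}\cdots x_n^{b_n}$. The down operator $D_k^*$ is the adjoint of $D_k$, defined by $\langle D_k^*\varphi,f\rangle=\langle\varphi,D_kf\rangle$. It lowers degree by $k$.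

Reading off coefficients in (1), the monomial $x^c$ contributes to $x^b$ under $D_k$ exactly when $c=b-ke_i$ for some $i$, with coefficient $c_i=b_i-k$. Hence
$$D_k^*\big(x_1^{(b_1)}\cdots x_n^{(b_n)}\big)=\sum_{i:\,b_i\ge k}(b_i-k)\,x_1^{(b_1)}\cdots x_i^{(b_i-k)}\cdots x_n^{(b_n)}. \tag{2}$$
For example, $D_1^*(x_1^{(2)}x_2^{(1)})=1\cdot x_1^{(1)}x_2^{(1)}+0$ and $D_2^*(x_1^{(2)}x_2^{(1)})=0$.

In which degrees can a nonzero $\varphi$ satisfy $D_1^*\varphi=D_2^*\varphi=0$?

Take $n=1$. By (2), $D_1^*x^{(b)}=(b-1)x^{(b-1)}$ for $b\ge1$, which is zero only for $b=1$; also $D_1^*x^{(0)}=0$. Both $x^{(0)}$ and $x^{(1)}$ are killed by $D_2^*$. So the common kernel lives in degrees $0$ and $1$ and nowhere else.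

For $n$ variables, formula (2) is a Leibniz rule: if $\varphi$ and $\psi$ involve disjoint sets of variables, then $D_k^*(\varphi\psi)=(D_k^*\varphi)\psi+\varphi(D_k^*\psi)$. Products of one-variable solutions are therefore solutions, and they reach degree $n$, at $x_1^{(1)}\cdots x_n^{(1)}$. The natural first guess is that this is the top: the common kernel should vanish above degree $n$.

Test it for $n=2$, in degree $3$. Put
$$\omega_2=x_1^{(1)}x_2^{(2)}-x_1^{(2)}x_2^{(1)} .$$
By (2), $D_1^*\omega_2=x_1^{(1)}x_2^{(1)}-x_1^{(1)}x_2^{(1)}=0$. In $D_2^*\omega_2$ only an exponent equal to $2$ could be lowered, and its coefficient is $2-2=0$. So $\omega_2$ is a common kernel element of degree $3$, and the guess is already false for two variables.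

The exponents $1,2$ with alternating signs suggest a corrected guess: antisymmetrize $x_1^{(1)}x_2^{(2)}\cdots x_n^{(n)}$, which has degree $1+2+\dots+n=n(n+1)/2$. The article at https://www.maths.ed.ac.uk/~v1ranick/papers/wood2.pdf, which contains a collection of results and problems about the Steenrod algebra and related algebras acting on polynomials, states as a conjecture that nothing survives above this degree: *the intersection of the kernels of $D_1^*$ and $D_2^*$ on $W^*(n)$ is zero in degrees above $n(n+1)/2$.* We shall prove it, and show that the bound cannot be lowered.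

Both operators are needed. For $n=2$, $D_1^*$ maps a space of rank $d+1$ (degree $d$) to one of rank $d$ (degree $d-1$), so $D_1^*$ alone has a nonzero kernel in every degree.

## Passing to images, and from two operators to all of them

View $\varphi\in W^*(n)$ of degree $d$ as a linear functional on $W(n)_{\mathbb Q}=\mathbb Q[x_1,\dots,x_n]$ that vanishes outside degree $d$. Then $D_k^*\varphi=0$ means $\varphi\circ D_k=0$: the functional kills the image of $D_k$. To prove $\varphi=0$ it suffices to show that every monomial of degree $d$ lies in a sum of images killed by $\varphi$. Working over $\mathbb Q$ loses nothing, since $W^*(n)$ is torsion-free.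

**Lemma 1.** If a linear functional $\varphi$ on $W(n)_{\mathbb Q}$ satisfies $\varphi\circ D_1=\varphi\circ D_2=0$, then $\varphi\circ D_k=0$ for all $k\ge1$.

*Proof.* The commutator of two first-order operators without constant term is again one, and its coefficient at $\partial/\partial x_i$ is
$$x_i^{2}\,(k+1)x_i^{k}-x_i^{k+1}\,2x_i=(k-1)x_i^{k+2},$$
the cross terms for different variables being zero. So $[D_1,D_k]=(k-1)D_{k+1}$. For $k\ge2$,
$$\varphi\circ D_{k+1}=\frac1{k-1}\big(\varphi D_1D_k-\varphi D_kD_1\big),$$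
and the right side is zero if $\varphi D_1=0$ and $\varphi D_k=0$. Induct from $k=2$. $\square$

So the question becomes: *above degree $n(n+1)/2$, is every monomial in $\sum_{k\ge1}D_kW(n)_{\mathbb Q}$?* Call an element of this sum **hit**, and write $f\equiv g$ if $f-g$ is hit.

Try $n=2$, $d=4$. The pure powers are hit: $x_1^4=\frac13D_1(x_1^3)$, and likewise $x_2^4$. For the rest,
$$D_1(x_1^2x_2)=2x_1^3x_2+x_1^2x_2^2,\quad D_1(x_1x_2^2)=x_1^2x_2^2+2x_1x_2^3,\quad D_2(x_1x_2)=x_1^3x_2+x_1x_2^3 .$$
Adding the first two and subtracting twice the third leaves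
$$2x_1^2x_2^2=D_1(x_1^2x_2)+D_1(x_1x_2^2)-2D_2(x_1x_2), \tag{3}$$
so $x_1^2x_2^2\equiv0$. Then the first relation gives $x_1^3x_2\equiv-\frac12x_1^2x_2^2\equiv0$, and symmetrically $x_1x_2^3\equiv0$. Degree $4$ is completely hit.

Two features deserve attention. The monomial with no exponent equal to $1$ was hit by an explicit formula, (3). The monomials having an exponent $1$ were then reduced to it. The proof will have these two parts, but the second will need care.

## Shifted exponents and the statements

The operators never change which variables occur: if $b_i=0$, the $i$-th term of $D_kx^b$ is zero. So we may fix the set of variables that occur and start their exponents at $1$. For the induction we will also need starting exponents other than $1$, so we allow arbitrary ones.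

**Definition (the module $F_\alpha$).** Let $K$ be a field of characteristic $0$, $n\ge1$, $\alpha=(\alpha_1,\dots,\alpha_n)\in K^n$ and $\mathbb N=\{0,1,2,\dots\}$. $F_\alpha$ is the $K$-vector space with basis the symbols $x^{\alpha+c}$, $c\in\mathbb N^n$. The *level* of $x^{\alpha+c}$ is $|c|=\sum c_i$. For $k\ge0$ put
$$D_kx^b=\sum_{i=1}^nb_i\,x^{b+ke_i}\qquad(b=\alpha+c).$$
For $k\ge 1$ this raises level by $k$, while $D_0$ acts on level $N$ as the scalar $|\alpha|+N$, where $|\alpha|=\sum\alpha_i$. Put $H_\alpha=\sum_{k\ge1}D_kF_\alpha$.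

For $\alpha=(1,\dots,1)$ over $\mathbb Q$, $F_\alpha$ is $x_1\cdots x_n\,\mathbb Q[x_1,\dots,x_n]$ with the original operators, and a monomial of level $N$ has degree $N+n$. For $n=1$, $\alpha=\frac12$, the basis is $x^{1/2},x^{3/2},\dots$, with $D_1x^{1/2}=\frac12x^{3/2}$.

For $T\subseteq[n]=\{1,\dots,n\}$ write $|\alpha_T|=\sum_{i\in T}\alpha_i$.

**Condition (C).** For every nonempty $T\subseteq[n]$: $|\alpha_T|\notin\{0,-1,-2,\dots\}$.

It holds for $\alpha=(1,\dots,1)$ and for all positive real $\alpha_i$. It holds for $(2,-\frac12)$, whose partial sums are $2,-\frac12,\frac32$. It fails for $(\frac12,-\frac12)$ because of $T=\{1,2\}$.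

**Theorem A.** If $\alpha$ satisfies (C), then every element of $F_\alpha$ of level $N>n(n-1)/2$ lies in $H_\alpha$.

**Theorem B.** If $d>n(n+1)/2$, $\varphi\in W^*(n)$ has degree $d$ and $D_1^*\varphi=D_2^*\varphi=0$, then $\varphi=0$.

**Theorem C.** The element
$$\omega_n=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,x_1^{(\sigma(1))}\cdots x_n^{(\sigma(n))}\ne0$$
has degree $n(n+1)/2$, and $D_k^*\omega_n=0$ for all $k\ge1$. More generally, if all $\alpha_i$ are equal, level $n(n-1)/2$ of $F_\alpha$ is not contained in $H_\alpha$.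

Theorem C says that the bound in Theorem B cannot be lowered, for any $n$.

## The alternating functional survives

*Proof of Theorem C.* Let all $\alpha_i=\beta$. We look for a nonzero functional $\varphi$ on level $n(n-1)/2$ of $F_\alpha$ that kills $H_\alpha$. Set $\varphi(x^{\alpha+c})=\operatorname{sgn}(\sigma)$ if $c=(\sigma(1)-1,\dots,\sigma(n)-1)$ for some $\sigma\in S_n$, and $\varphi(x^{\alpha+c})=0$ otherwise. So $\varphi$ sees only rearrangements of $(0,1,\dots,n-1)$, and interchanging two entries of $c$ changes the sign of the value.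

The part of $H_\alpha$ in level $n(n-1)/2$ is spanned by the $D_kx^{\alpha+c}$ with $k\ge1$ and $|c|=n(n-1)/2-k$. Fix such $k$ and $c$. If $\varphi(x^{\alpha+c+ke_i})=0$ for all $i$, then $\varphi(D_kx^{\alpha+c})=0$. Otherwise pick $i$ with $\varphi(x^{\alpha+c+ke_i})\ne0$. Then $c+ke_i$ is a rearrangement of $(0,\dots,n-1)$. The value $c_i$ satisfies $0\le c_i<c_i+k\le n-1$, so it occurs exactly once among the entries of $c+ke_i$, and not in position $i$, where the entry is $c_i+k$. Hence there is exactly one $j\ne i$ with $c_j=c_i$. Now: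

- $c+ke_j$ has entry $c_i$ in position $i$ and $c_j+k=c_i+k$ in position $j$, so it arises from $c+ke_i$ by interchanging the entries $i$ and $j$;
- for $l\ne i,j$, the vector $c+ke_l$ has equal entries in positions $i$ and $j$, so $\varphi(x^{\alpha+c+ke_l})=0$.

Therefore
$$\varphi(D_kx^{\alpha+c})=(\beta+c_i)\varphi(x^{\alpha+c+ke_i})+(\beta+c_j)\varphi(x^{\alpha+c+ke_j})=0,$$
because the two coefficients agree and the two values are opposite. So $\varphi\ne0$ kills $H_\alpha$, and level $n(n-1)/2$ is not contained in $H_\alpha$.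

For $\beta=1$ we have $\alpha_i+c_i=\sigma(i)$ when $c_i=\sigma(i)-1$. So $\varphi$, extended by $0$ to all other monomials, in particular to those not divisible by $x_1\cdots x_n$, is exactly $\omega_n$. Each $D_k$ preserves the span of the monomials with a given set of variables. On monomials divisible by $x_1\cdots x_n$ we have just shown $\omega_n\circ D_k=0$; on the others $D_kx^b$ again consists of monomials not divisible by $x_1\cdots x_n$, which $\omega_n$ kills. So $D_k^*\omega_n=0$ for all $k\ge1$. $\square$

## A product whose derivative vanishes at $t=x_i$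

The purpose of this section is to generalize formula (3): a monomial all of whose exponents exceed the starting ones is hit.

Let $\theta_i$ be the operator $\theta_ix^b=b_ix^b$ on $F_\alpha$ (that is, $x_i\partial/\partial x_i$), and let $K[x_1,\dots,x_n]$ act on $F_\alpha$ by $x_ix^b=x^{b+e_i}$. Then $D_k=\sum_ix_i^k\theta_i$. If $g_0,\dots,g_n\in F_\alpha$ are packed into one polynomial $G(t)=\sum_kt^kg_k\in F_\alpha[t]$, then
$$\sum_{k=0}^nD_kg_k=\sum_{i=1}^n\sum_{k=0}^nx_i^k\theta_ig_k=\sum_{i=1}^n\big[\theta_iG(t)\big]_{t=x_i}, \tag{4}$$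
where $\theta_i$ acts with $t$ held fixed, and afterwards $t=x_i$ is substituted. The left side contains the scalar operator $D_0$ acting on $g_0$. If we arrange that the right side is zero, then $D_0g_0=-\sum_{k\ge1}D_kg_k\in H_\alpha$.

So we want every $\theta_iG$ to vanish at $t=x_i$. Try a product of one-variable factors $x^b(At-Bx)$. Then $\theta\big(x^b(At-Bx)\big)=x^b\big(bAt-(b+1)Bx\big)$, which vanishes at $t=x$ if and only if $bA=(b+1)B$. Take $A=b+1$, $B=b$.

**Lemma 2.** Let $b=\alpha+c$ with $c\in\mathbb N^n$, and let $\mathbf 1=(1,\dots,1)$. If $b_i\ne0$ for all $i$ and $|b|+n\ne0$, then $x^{b+\mathbf 1}\in H_\alpha$.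

*Proof.* Let
$$G(t)=\prod_{i=1}^nx_i^{b_i}\big((b_i+1)t-b_ix_i\big)=\sum_{k=0}^nt^kg_k,\qquad g_k\in F_\alpha .$$
The operator $\theta_i$ touches only the $i$-th factor, and
$$\theta_i\Big(x_i^{b_i}\big((b_i+1)t-b_ix_i\big)\Big)=b_i(b_i+1)x_i^{b_i}t-b_i(b_i+1)x_i^{b_i+1}=b_i(b_i+1)\,x_i^{b_i}(t-x_i).$$
So $\theta_iG(t)$ is $(t-x_i)$ times an element of $F_\alpha[t]$, and it vanishes at $t=x_i$. By (4), $\sum_{k=0}^nD_kg_k=0$, hence $D_0g_0=-\sum_{k\ge1}D_kg_k\in H_\alpha$. Setting $t=0$ gives $g_0=(-1)^n\big(\prod_ib_i\big)x^{b+\mathbf 1}$. Since $D_0$ multiplies $x^{b+\mathbf 1}$ by $|b|+n$, we get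
$$(-1)^n\Big(\prod_ib_i\Big)(|b|+n)\,x^{b+\mathbf 1}\in H_\alpha,$$
and the scalar is nonzero. $\square$

Check with $n=2$, $b=(1,1)$: $G=x_1x_2(2t-x_1)(2t-x_2)$, so $g_2=4x_1x_2$, $g_1=-2(x_1^2x_2+x_1x_2^2)$, $g_0=x_1^2x_2^2$, and the lemma reads $4x_1^2x_2^2=2D_1(x_1^2x_2+x_1x_2^2)-4D_2(x_1x_2)$. This is twice (3).

## Where splitting off the small exponents goes in circles

Lemma 2 handles every $c$ with all $c_i\ge1$. What about $x_1^3x_2x_3^3$ (degree $7>6$, $\alpha=(1,1,1)$, $c=(2,0,2)$)? The sensible approach is induction on the number of variables: set aside the variable with the small exponent, $u=x_2$, and treat $f=x_1^3x_3^3$ as a two-variable element. It has level $4>1$, so by the two-variable theorem $f=\sum_{k\ge1}D_kf_k$. Since $D_k$ obeys the Leibniz rule,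
$$uf=\sum_{k\ge1}D_k(uf_k)-\sum_{k\ge1}(D_ku)f_k\equiv-\sum_{k\ge1}(D_ku)f_k . \tag{5}$$
In the remaining terms the exponent of $x_2$ has gone up, which looks like progress.

But the two-variable theorem tells us only that some $f_k$ exist, and they may have small exponents of their own. For instance
$$x_1^3x_3^3=\tfrac23D_2(x_1x_3^3)-\tfrac12D_1(x_1x_3^4)+\tfrac16D_1(x_1^2x_3^3).$$
To check, expand: $\frac23(x_1^3x_3^3+3x_1x_3^5)-\frac12(x_1^2x_3^4+4x_1x_3^5)+\frac16(2x_1^3x_3^3+3x_1^2x_3^4)$, where the $x_1x_3^5$ and $x_1^2x_3^4$ terms cancel and $\frac23+\frac13=1$ remains. With this choice (5) gives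
$$x_1^3x_2x_3^3\equiv-\tfrac23\,x_1x_2^3x_3^3+\tfrac12\,x_1x_2^2x_3^4-\tfrac16\,x_1^2x_2^2x_3^3 .$$
The first monomial on the right is the one we started from with $x_1$ and $x_2$ interchanged. The exponent of $x_2$ grew at the expense of that of $x_1$, and the induction has no reason to end.

What is missing is control over the exponents of the $f_k$. If we knew that the $f_k$ involve only exponents at least $2$ in $x_1,x_3$, the remainder would be covered by Lemma 2. The way to enforce this is to apply the inductive theorem not in $F_{(1,1)}$ but in $F_{(2,2)}$, whose elements all have exponents at least $2$. There $x_1^3x_3^3$ has level $2$, still above the bound $1$. So shifting the starting exponents is what makes the induction close, and this is why Theorem A is stated for general $\alpha$.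

A shift costs level: raising the start by $z$ in $a$ variables lowers the level by $za$. We can afford exactly this, because for $n=z+a$
$$\frac{n(n-1)}2=\frac{z(z-1)}2+za+\frac{a(a-1)}2 . \tag{6}$$

## Proof of Theorem A

One elementary fact will be used twice.

**Lemma 3.** Let $m\ge1$, $c\in\mathbb N^m$ and $|c|>m(m-1)/2$. Then there is $i\in\{1,\dots,m\}$ such that at least $m-i+1$ coordinates of $c$ are $\ge i$.

*Proof.* Sort the coordinates, $c_{(1)}\le\dots\le c_{(m)}$. If $c_{(i)}\le i-1$ for all $i$, then $|c|\le0+1+\dots+(m-1)=m(m-1)/2$, a contradiction. So $c_{(i)}\ge i$ for some $i$, and then $c_{(i)},\dots,c_{(m)}$ are $m-i+1$ coordinates that are $\ge i$. $\square$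

We prove Theorem A by induction on $n$. Assume it for all smaller numbers of variables, for all parameter vectors satisfying (C) (for $n=1$ nothing is assumed). Fix $\alpha\in K^n$ satisfying (C) and $N>n(n-1)/2$, and write $H=H_\alpha$. For $0\le z\le n-1$ consider the statement

> $(S_z)$: if $|c|=N$ and there is $T\subseteq[n]$ with $|T|=n-z$ and $c_t\ge z+1$ for all $t\in T$, then $x^{\alpha+c}\in H$.

Thus $(S_0)$ concerns vectors with all coordinates $\ge1$, $(S_1)$ those with at least $n-1$ coordinates $\ge2$, and so on up to $(S_{n-1})$, with at least one coordinate $\ge n$.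

**Step 0. The statements $(S_0),\dots,(S_{n-1})$ together give the theorem.** This step shows that the list of cases is complete. Let $|c|=N$. By Lemma 3 with $m=n$ there is $i\in[n]$ such that at least $n-i+1=n-(i-1)$ coordinates are $\ge i=(i-1)+1$. Then $(S_{i-1})$ gives $x^{\alpha+c}\in H$. Such elements span level $N$.

**Step 1. Proof of $(S_0)$.** This step starts the induction on $z$. Here all $c_i\ge1$. Apply Lemma 2 with $b=\alpha+(c-\mathbf 1)$. Its hypotheses hold: $b_i=\alpha_i+(c_i-1)\ne0$ by (C) for $T=\{i\}$, and $|b|+n=|\alpha|+N\ne0$ by (C) for $T=[n]$. So $x^{\alpha+c}=x^{b+\mathbf 1}\in H$. For $n=1$ this finishes the proof.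

**Step 2. Reduction of $(S_z)$ to a claim that tolerates a smaller threshold.** Let $1\le z\le n-1$ and assume $(S_0),\dots,(S_{z-1})$. Fix $T$ with $|T|=a:=n-z\ge1$, and let $Z=[n]\setminus T$, so $|Z|=z$. We shall prove the stronger

> $(\star)$: if $|c|=N$ and $c_t\ge z$ for all $t\in T$, then $x^{\alpha+c}\in H$.

It implies $(S_z)$, where $c_t\ge z+1$ on $T$. The purpose of the weaker threshold $z$ is that it will be preserved by the reduction in Step 4. Let $e=\sum_{j\in Z}c_j$. We prove $(\star)$ by descending induction on $e$; this makes sense since $0\le e\le N$. So assume $(\star)$ for all vectors satisfying its hypotheses (with this $T$) whose sum over $Z$ is larger than $e$.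

**Step 3. The case $e>z(z-1)/2$.** The aim is to fall back on an earlier $(S_{i-1})$. Apply Lemma 3 to the $z$ coordinates $(c_j)_{j\in Z}$: there is $i\in\{1,\dots,z\}$ such that at least $z-i+1$ indices $j\in Z$ have $c_j\ge i$. In addition all $n-z$ indices $t\in T$ have $c_t\ge z\ge i$. Together at least
$$(n-z)+(z-i+1)=n-(i-1)$$
coordinates of $c$ are $\ge i=(i-1)+1$. Since $i-1\le z-1$, the statement $(S_{i-1})$ is available, and it gives $x^{\alpha+c}\in H$.

**Step 4. The case $e\le z(z-1)/2$.** The aim is to trade $x^{\alpha+c}$ for elements with larger $e$, keeping the exponents on $T$ under control. Write $F_\alpha=F_{\alpha_Z}\otimes F_{\alpha_T}$, splitting the variables into those indexed by $Z$ and by $T$, and correspondingly $D_k=D_k^Z+D_k^T$. Write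
$$x^{\alpha+c}=u\,f,\qquad u=x_Z^{\alpha_Z+c_Z},\quad f=x_T^{\alpha_T+c_T}.$$
Since $c_t\ge z$ on $T$, $f$ is a basis element of $F_{\alpha'}$, where $\alpha'=\alpha_T+z\mathbf 1_T$ has $a$ entries. We check the hypotheses of the theorem for $F_{\alpha'}$.

- *Number of variables.* $a=n-z<n$, because $z\ge1$.
- *Level.* The level of $f$ in $F_{\alpha'}$ is $\sum_{t\in T}(c_t-z)=N-e-za=:\ell$. By $N>n(n-1)/2$, $e\le z(z-1)/2$ and (6),
$$\ell>\frac{n(n-1)}2-\frac{z(z-1)}2-za=\frac{a(a-1)}2 .$$
- *Condition (C).* Let $\emptyset\ne T'\subseteq T$. If $|\alpha'_{T'}|=|\alpha_{T'}|+z|T'|$ were an integer $\le0$, then $|\alpha_{T'}|$ would also be an integer $\le0$, contradicting (C) for $\alpha$.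

So the induction hypothesis on $n$ applies, and taking homogeneous components we may write
$$f=\sum_{k\ge1}D_k^Tf_k,\qquad f_k\in F_{\alpha'}\text{ of level }\ell-k$$
(with $f_k=0$ for $k>\ell$). From $D_k(uf_k)=(D_k^Zu)f_k+u\,D_k^Tf_k$ we get
$$x^{\alpha+c}=uf=\sum_{k\ge1}D_k(uf_k)-\sum_{k\ge1}(D_k^Zu)f_k .$$
The first sum lies in $H$. Each $(D_k^Zu)f_k$ is a linear combination of basis elements $x^{\alpha+c'}$ with the following properties:

- $\sum_{j\in Z}c'_j=e+k>e$, because $D_k^Z$ raises the level in the $Z$-variables by $k$;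
- $c'_t\ge z$ for $t\in T$, because $f_k\in F_{\alpha'}$;
- $|c'|=(e+k)+(\ell-k)+za=N$.

These elements satisfy the hypotheses of $(\star)$ with a larger value of $e$, so they lie in $H$. Hence $x^{\alpha+c}\in H$.

Steps 3 and 4 prove $(\star)$, hence $(S_z)$. By induction on $z$ all of $(S_0),\dots,(S_{n-1})$ hold, and Step 0 finishes the proof of Theorem A. $\blacksquare$

## The proof run on $x_1x_2x_3^5$

Take $n=3$, $\alpha=(1,1,1)$, level $N=4>3$, $c=(0,0,4)$. One coordinate is $\ge3$, so this is a case of $(S_2)$, with $z=2$, $T=\{3\}$, $Z=\{1,2\}$, $\alpha'=1+2=3$. Here $e=0\le1$, so Step 4 applies. Write $x_3^5=\frac14D_1(x_3^4)$ and get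
$$x_1x_2x_3^5\equiv-\tfrac14\,(x_1^2x_2+x_1x_2^2)\,x_3^4 .$$
By the symmetry $x_1\leftrightarrow x_2$ it is enough to treat $x_1^2x_2x_3^4$. Here $c=(1,0,3)$ and $e=1\le1$: Step 4 again, with $x_3^4=\frac13D_1(x_3^3)$,
$$x_1^2x_2x_3^4\equiv-\tfrac13\,(2x_1^3x_2+x_1^2x_2^2)\,x_3^3 .$$
Now $e=2>1$, and Step 3 takes over. The monomial $x_1^2x_2^2x_3^3$ has $c=(1,1,2)$ and is hit by $(S_0)$. The monomial $x_1^3x_2x_3^3$ has $c=(2,0,2)$, with two coordinates $\ge2$, so it is a case of $(S_1)$.

For that one, $z=1$, $Z=\{2\}$, $T=\{1,3\}$, $\alpha'=(2,2)$, as announced earlier. Lemma 2 with $b=(2,2)$ gives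
$$24\,x_1^3x_3^3=6D_1(x_1^3x_3^2+x_1^2x_3^3)-9D_2(x_1^2x_3^2).$$
Indeed the first term on the right is $18x_1^4x_3^2+24x_1^3x_3^3+18x_1^2x_3^4$ and the second subtracts $18x_1^4x_3^2+18x_1^2x_3^4$. Since $D_1x_2=x_2^2$ and $D_2x_2=x_2^3$,
$$x_1^3x_2x_3^3\equiv-\tfrac14\,x_2^2\,(x_1^3x_3^2+x_1^2x_3^3)+\tfrac38\,x_1^2x_2^3x_3^2 .$$
Every monomial on the right has all exponents $\ge2$, so it is hit by $(S_0)$. Hence $x_1x_2x_3^5$ is hit.

## Proof of Theorem B

Let $\varphi\in W^*(n)$ have degree $d>n(n+1)/2$, with $D_1^*\varphi=D_2^*\varphi=0$. View it as a functional on $W(n)_{\mathbb Q}$ that vanishes outside degree $d$.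

**Step 1. All the $D_k$.** The hypothesis says $\varphi\circ D_1=\varphi\circ D_2=0$, so Lemma 1 gives $\varphi\circ D_k=0$ for all $k\ge1$.

**Step 2. Every monomial of degree $d$ is hit.** The purpose is to apply Theorem A in exactly the variables that occur. Let $x^b$ have degree $d$, let $I=\{i:b_i\ge1\}$ and $m=|I|$; since $d>0$ we have $1\le m\le n$. Then $x^b$ is a basis element of $F_{(1,\dots,1)}=\big(\prod_{i\in I}x_i\big)\mathbb Q[x_i:i\in I]$, on which $D_k$ acts as the given differential operator, because the variables outside $I$ do not occur. Its level is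
$$d-m>\frac{n(n+1)}2-m\ge\frac{m(m+1)}2-m=\frac{m(m-1)}2 .$$
Condition (C) holds, since $|\alpha_T|=|T|>0$ for nonempty $T$. Theorem A gives $x^b\in\sum_{k\ge1}D_kW(n)_{\mathbb Q}$.

**Step 3. Conclusion.** By Steps 1 and 2, $\varphi(x^b)=0$ for every monomial of degree $d$, so $\varphi=0$ over $\mathbb Q$. As $W^*(n)$ is torsion-free, $\varphi=0$ in $W^*(n)$. $\blacksquare$

## A $q$-deformation, resonance, and positive characteristic

**Corollary D.** Let $q\in K\setminus\{0\}$ with $q\ne-a/m$ for all integers $1\le a\le n$, $m\ge1$, and let $P_k=\sum_ix_i^k(1+q\,x_i\,\partial/\partial x_i)$ on $K[x_1,\dots,x_n]$. Then $\sum_{k\ge1}P_kK[x_1,\dots,x_n]$ contains every homogeneous polynomial of degree $>n(n-1)/2$, and this bound is sharp.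

*Proof.* Take $\alpha_i=1/q$ for all $i$ and identify $x^c$ with $x^{\alpha+c}$, so that degree becomes level. Then
$$P_kx^c=\sum_i(1+qc_i)x^{c+ke_i}=q\sum_i\Big(\frac1q+c_i\Big)x^{c+ke_i}$$
corresponds to $qD_kx^{\alpha+c}$. For $|T|=a$ we have $|\alpha_T|=a/q$, so (C) says $a/q\ne-m$ for $1\le a\le n$, $m\ge0$. For $m=0$ this is automatic, and for $m\ge1$ it is the hypothesis on $q$. Theorem A gives the first assertion. Since all $\alpha_i$ are equal, Theorem C shows that degree $n(n-1)/2$ is not contained in the sum of the images. $\square$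

**Remark (condition (C) cannot simply be dropped).** For $n=2$, level $2$ of $H_\alpha$ is spanned by $D_1x^{\alpha+e_1}$, $D_1x^{\alpha+e_2}$ and $D_2x^\alpha$. In the basis $x^{\alpha+2e_1},x^{\alpha+e_1+e_2},x^{\alpha+2e_2}$ their determinant is
$$\det\begin{pmatrix}\alpha_1+1&\alpha_2&0\\0&\alpha_1&\alpha_2+1\\\alpha_1&0&\alpha_2\end{pmatrix}=(\alpha_1+1)\alpha_1\alpha_2+\alpha_2(\alpha_2+1)\alpha_1=\alpha_1\alpha_2(\alpha_1+\alpha_2+2).$$
So the conclusion of Theorem A fails at level $2>1$ when $\alpha_1+\alpha_2=-2$, for example for $\alpha_1=\alpha_2=-1$, that is, $q=-1$. For $\alpha=(1,1)$ the determinant is $4$, in agreement with the hand computation in degree $4$.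

**Remark (positive characteristic).** Theorem B also holds over any field of characteristic $p>d$. To see this, follow the divisions in the proof.

- Lemma 1 divides by $k-1$ to reach $D_{k+1}$. We need only $k+1\le d$, since $\varphi\circ D_k=0$ for $k>d$ by degree. So the divisors lie between $1$ and $d$.
- Theorem A is needed only for vectors $\alpha$ of positive integers and levels $N$ with $|\alpha|+N\le d$. The induction stays inside this class: in Step 4 the entries of $\alpha'$ are positive integers, and $|\alpha'|+\ell$ is the degree of the submonomial $f$ of $x^{\alpha+c}$, hence at most $|\alpha|+N\le d$. The only divisions are those of Lemma 2 in Step 1, by $b_i=\alpha_i+c_i-1$ and by $|b|+n=|\alpha|+N$. Since $\alpha_i\ge1$ and $c_i\ge1$ there, all these are integers between $1$ and $d$.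

Integers between $1$ and $d$ are invertible modulo $p$ when $p>d$, so the argument goes through unchanged.
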